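# Covering the non-constant triples by bicliques: the limit of $bc(H(3,2,n))/\log n$

Throughout, $\log$ is the natural logarithm, $[m]=\{1,\dots,m\}$, and
$$h(x)=-x\log x-(1-x)\log(1-x),\qquad h(0)=h(1)=0 .$$
The function $h$ is concave on $[0,1]$ and increasing on $[0,\tfrac12]$.

## 1. Rigid families of ordered partitions

Fix integers $k\ge 2$, $p\ge1$, and let $m=kp$. Let $\mathcal T$ be the set of ordered partitions $\tau=(P_1,\dots,P_k)$ of $[m]$ into $k$ sets of size $p$.

**Definition (rigid family).** A family $\tau_i=(P_{1,i},\dots,P_{k,i})\in\mathcal T$, $i\in[N]$, is *rigid* if, for all $i_1,\dots,i_k\in[N]$,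
$$(P_{1,i_1},P_{2,i_2},\dots,P_{k,i_k})\in\mathcal T\quad\Longrightarrow\quad i_1=i_2=\dots=i_k .$$

In words: cut each partition of the family into its $k$ labeled pieces, and try to assemble a partition of $[m]$ by taking a first piece from somewhere, a second piece from somewhere, and so on. The only successes are the original partitions.

Here is the smallest interesting example: $k=3$, $p=1$, so $\mathcal T$ is the set of permutations of $\{1,2,3\}$ (we write $1$ for $\{1\}$). Take $\tau_1=(1,2,3)$ and $\tau_2=(2,3,1)$. The six mixed triples are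
$$(1,2,1),\ (1,3,3),\ (1,3,1),\ (2,2,3),\ (2,2,1),\ (2,3,3),$$
and none is a permutation. So $\{\tau_1,\tau_2\}$ is rigid. Now add $\tau_3=(3,1,2)$. The first piece of $\tau_1$, the second piece of $\tau_2$ and the third piece of $\tau_3$ form $(1,3,2)$, which is a permutation, so rigidity is lost. Yet no two of $\tau_1,\tau_2,\tau_3$ share a piece in the same position. The obstruction comes from three members that jointly build a fourth partition outside the family. This phenomenon is the main difficulty of the talk.

Rigid families are useful because their complements are set systems with a sharp intersection property. For a family $(\tau_i)$ put $A_{l,i}=[m]\setminus P_{l,i}$.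

**Proposition 1.** If $(\tau_i)_{i\in[N]}$ is rigid, then for all $i_1,\dots,i_k\in[N]$
$$A_{1,i_1}\cap\dots\cap A_{k,i_k}=\emptyset\iff i_1=\dots=i_k .\tag{1}$$

*Proof.* The intersection is empty iff $P_{1,i_1}\cup\dots\cup P_{k,i_k}=[m]$. These are $k$ sets of size $p$ and $m=kp$, so they cover $[m]$ iff they are pairwise disjoint and cover, that is, iff $(P_{1,i_1},\dots,P_{k,i_k})\in\mathcal T$. If all indices are equal this holds, and by rigidity it holds in no other case. $\square$

## 2. Biclique covers of $H(k,t,n)$ and the theorems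

**Definition (the hypergraph).** Let $k\ge t\ge2$ and $n\ge1$. The hypergraph $H(k,t,n)$ is $k$-partite and $k$-uniform; its vertex classes $V_1,\dots,V_k$ are disjoint copies of $[n]$; its edges are the tuples $(i_1,\dots,i_k)$, $i_j\in V_j$, with $|\{i_1,\dots,i_k\}|\ge t$.

We care about $t=2$: the edges are all tuples that are not constant. For instance $H(3,2,n)$ has as edges all triples in $[n]^3$ except the $n$ triples $(a,a,a)$.

**Definition (bicliques).** A *biclique* in $H(k,t,n)$ is a product $X_1\times\dots\times X_k$ with $X_j\subseteq V_j$, all of whose tuples are edges. The *biclique covering number* $bc(H(k,t,n))$ is the least number of bicliques whose union contains every edge.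

For example, in $H(3,2,2)$ the product $\{2\}\times\{1,2\}\times\{1\}=\{(2,1,1),(2,2,1)\}$ is a biclique, while $\{1,2\}\times\{1,2\}\times\{1\}$ is not, because it contains $(1,1,1)$.

The problem comes from "Bollobás Set $k$-tuples" (http://www.math.ucsd.edu/~jmoneill/setktuples_slides.pdf): does
$$\lim_{n\to\infty}\frac{bc(H(3,2,n))}{\log n}$$
exist, and what is it? O'Neill–Verstraete showed, for each fixed $k\ge2$,
$$\frac{k}{\log(ke)}\le \liminf_{n\to\infty}\frac{bc(H(k,2,n))}{\log n}\le \limsup_{n\to\infty}\frac{bc(H(k,2,n))}{\log n}\le \frac{k-1}{-\log(1-e^{-1})}.\tag{2}$$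
For $k=3$ these bounds are about $1.43$ and $4.36$. They also phrase the problem with set systems. Let $\beta_{k,t}(m)$ be the largest $N$ for which there are sets $A_{l,i}\subseteq[m]$ ($l\in[k]$, $i\in[N]$) such that $A_{1,i_1}\cap\dots\cap A_{k,i_k}=\emptyset$ iff $|\{i_1,\dots,i_k\}|<t$; such a system is called a Bollobás set $k$-tuple of threshold $t$. Then $bc(H(k,t,n))=\min\{m:\beta_{k,t}(m)\ge n\}$. For $t=2$ the condition on the sets is exactly (1).

**Theorem 1.** There is an absolute constant $C$ such that for all $n\ge2$
$$\frac{\log n}{h(1/3)}\le bc(H(3,2,n))\le\frac{\log n}{h(1/3)}+C\sqrt{\log n}.$$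
Consequently the limit exists and
$$\lim_{n\to\infty}\frac{bc(H(3,2,n))}{\log n}=\frac1{h(1/3)}=\frac{3}{\log(27/4)}=\frac1{\log3-\frac23\log2}\approx1.571 .$$

**Theorem 2 (all $k$, threshold $2$).** For every $k\ge2$ there is $C_k$ such that for all $n\ge2$
$$\frac{\log n}{h(1/k)}\le bc(H(k,2,n))\le\frac{\log n}{h(1/k)}+C_k\sqrt{\log n}.$$
Hence
$$\lim_{n\to\infty}\frac{bc(H(k,2,n))}{\log n}=\frac1{h(1/k)}=\frac{k}{k\log k-(k-1)\log(k-1)} .$$
Moreover $\beta_{k,2}(m)\le e^{mh(1/k)}$ for all $m\ge1$, and $\beta_{k,2}(m)\le\binom{m}{m/k}$ if $k\mid m$.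

The formula for $1/h(1/k)$ is the computation
$$k\,h(1/k)=\log k+(k-1)\log\tfrac{k}{k-1}=k\log k-(k-1)\log(k-1).\tag{3}$$
For $k=3$ it reads $3h(1/3)=3\log 3-2\log 2=\log\frac{27}4$.

**Proposition 2 (covers are set systems).** If $m$ bicliques cover $H(k,2,n)$, then there are sets $A_{l,i}\subseteq[m]$, $l\in[k]$, $i\in[n]$, satisfying (1). Conversely, if sets $A_{l,i}\subseteq[m]$, $i\in[N]$, satisfy (1), then $bc(H(k,2,n))\le m$ for every $n\le N$.

*Proof.* Given bicliques $X_1^x\times\dots\times X_k^x$, $x\in[m]$, put $A_{l,i}=\{x:i\in X_l^x\}$. Conversely, given the sets, put $X^x_l=\{i:x\in A_{l,i}\}$. In both directions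
$$(i_1,\dots,i_k)\in X^x_1\times\dots\times X^x_k\iff x\in A_{1,i_1}\cap\dots\cap A_{k,i_k}.$$
So the intersection is empty iff no product contains the tuple. "Every product is a biclique" says that no constant tuple is in any product. "They cover" says that every non-constant tuple is in one. Together these two statements are (1). If $n\le N$, simply discard the indices above $n$; empty products that may result are harmless. $\square$

By Propositions 1 and 2, a rigid family of size $N$ on $[kp]$ gives $bc(H(k,2,n))\le kp$ for all $n\le N$. The upper bounds in the theorems all come from large rigid families.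

## 3. Two cases by hand: $n=2$ with $k=3$, and $k=2$

**The case $k=3$, $n=2$.** There are six edges. A nonempty biclique $X_1\times X_2\times X_3$ must avoid $(1,1,1)$, so some $X_j$ misses $1$ and equals $\{2\}$. It must avoid $(2,2,2)$, so some $X_{j'}$ equals $\{1\}$. The third set has at most two elements, so a biclique contains at most two edges, and $bc(H(3,2,2))\ge3$. The rigid family $\tau_1=(1,2,3)$, $\tau_2=(2,3,1)$ gives equality. Here
$$A_{1,1}=\{2,3\},\ A_{1,2}=\{1,3\},\ A_{2,1}=\{1,3\},\ A_{2,2}=\{1,2\},\ A_{3,1}=\{1,2\},\ A_{3,2}=\{2,3\},$$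
and the bicliques for $x=1,2,3$ are
$$\{2\}\times\{1,2\}\times\{1\},\qquad \{1\}\times\{2\}\times\{1,2\},\qquad \{1,2\}\times\{1\}\times\{2\}.$$
They contain $211,221$; then $121,122$; then $112,212$. These are all six edges.

**The case $k=2$.** Take all pairs $(P,[2p]\setminus P)$ with $|P|=p$. A mixed pair $(P_i,[2p]\setminus P_j)$ is a partition iff $P_i=P_j$, so the family is rigid, and it has $\binom{2p}p$ members. For $k=2$ one piece determines the other, so *all* of $\mathcal T$ is rigid. For $k=3$, a piece $P_1$ can be completed in $\binom{2p}{p}$ ways, and we must keep at most one of them: if two members share $P_1$, the first piece of one and the other two pieces of the other form a partition.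

## 4. Three antichains at once: the lower bound

Recall the Lubell–Yamamoto–Meshalkin (LYM) inequality: if $\mathcal A$ is an antichain of subsets of $[m]$, then $\sum_{A\in\mathcal A}\binom m{|A|}^{-1}\le1$.

Let $k\ge2$, $m\ge1$, and let $A_{l,i}\subseteq[m]$, $i\in[N]$, satisfy (1). We show $N\le e^{mh(1/k)}$.

**Step 1: attach a partition of $[m]$ to each index.** This step turns a condition about $k$-fold intersections into sets that can be compared by inclusion. For each $i$, the constant tuple gives $\bigcap_lA_{l,i}=\emptyset$. So for every $x\in[m]$ we may choose $w_i(x)\in[k]$ with $x\notin A_{w_i(x),i}$. Put $S_i^l=\{x:w_i(x)=l\}$. For each $i$ the sets $S_i^1,\dots,S_i^k$ partition $[m]$.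

**Step 2: for each $l$, the sets $S_i^l$ form an antichain.** This step makes LYM available $k$ times. Let $i\ne j$; we show $S_i^l\not\subseteq S_j^l$. Apply (1) to the tuple with $j$ in position $l$ and $i$ in all other positions. It is not constant, so there is $x$ with $x\in A_{l,j}$ and $x\in A_{r,i}$ for all $r\ne l$. Since $x\notin A_{w_i(x),i}$, the value $w_i(x)$ cannot be any $r\neq l$, so $w_i(x)=l$. Since $x\in A_{l,j}$, we have $w_j(x)\ne l$. Thus $x\in S_i^l\setminus S_j^l$.

**Step 3: add the $k$ LYM inequalities.** This step uses all $k$ antichains together. By Step 2, for each $l$ the $N$ sets $S_i^l$ are distinct and form an antichain, so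
$$\sum_{i=1}^N\sum_{l=1}^k\binom m{|S_i^l|}^{-1}\le k .\tag{4}$$

**Step 4: bound the inner sum from below.** This step uses that the $k$ sizes add up to $m$. Fix $i$ and put $s_l=|S_i^l|$, so $\sum_ls_l=m$. First, $\binom ms\le e^{mh(s/m)}$: for $0<s<m$ put $q=s/m$ and keep one term of the binomial expansion of $(q+(1-q))^m$, so that $1\ge\binom msq^s(1-q)^{m-s}=\binom mse^{-mh(q)}$; for $s\in\{0,m\}$ both sides are $1$. Then AM–GM, this bound, and concavity of $h$ (in the form $\sum_lh(s_l/m)\le k\,h(1/k)$) give
$$\sum_{l=1}^k\binom m{s_l}^{-1}\ \ge\ k\prod_{l=1}^k\binom m{s_l}^{-1/k}\ \ge\ k\exp\Big(-\frac mk\sum_{l=1}^kh(s_l/m)\Big)\ \ge\ k\,e^{-mh(1/k)} .\tag{5}$$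

**Step 5: conclude.** From (4) and (5), $N\cdot k\,e^{-mh(1/k)}\le k$, so
$$N\le e^{mh(1/k)} .\tag{6}$$
This is the bound $\beta_{k,2}(m)\le e^{mh(1/k)}$. If $n\ge2$, then $H(k,2,n)$ has edges, so $m=bc(H(k,2,n))\ge1$. Proposition 2 gives a system with $N=n$, and (6) becomes $bc(H(k,2,n))\ge\log n/h(1/k)$.

**Step 6: the sharper form when $k\mid m$.** The ratio $\binom m{s+1}/\binom ms=(m-s)/(s+1)$ decreases in $s$, so $s\mapsto\log\binom ms$ is a concave sequence on $\{0,\dots,m\}$ and its piecewise linear extension is concave. The average of $s_1,\dots,s_k$ is the integer $m/k$, so Jensen's inequality gives $\prod_l\binom m{s_l}\le\binom m{m/k}^k$. The first inequality in (5) then gives $\sum_l\binom m{s_l}^{-1}\ge k\binom m{m/k}^{-1}$, and (4) gives $N\le\binom m{m/k}$. $\square$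

*Remark.* A pigeonhole argument comes close. Each $i$ has some $l$ with $|S_i^l|\le m/k$, so some $l$ serves at least $N/k$ indices. Since $h$ increases on $[0,\frac12]$ and $1/k\le\frac12$, LYM for those sets gives $N\le k\,e^{mh(1/k)}$. AM–GM removes the factor $k$.

The proof also shows what a matching construction should look like: the partitions $(S_i^1,\dots,S_i^k)$ should have parts of size about $m/k$, and there should be about $\binom{m}{m/k}$ of them. For a rigid family the pieces $P_{1,i}$ are distinct (see the end of Section 3), so its size is at most $\binom{kp}{p}$. We need a rigid family in which *nearly every $p$-set occurs as a first piece*.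

## 5. Filtering the pieces, and the loss for independent filters

Let $k=3$, $m=3p$, $D=\binom{2p}p$. Then $|\mathcal T|=\binom{3p}pD$, so we hope to keep about a $1/D$ fraction of $\mathcal T$.

Two partitions *share a coordinate* if $P_l=P_l'$ for some $l$. Given $T\subseteq\mathcal T$, call $\tau\in T$ *isolated* if no other element of $T$ shares a coordinate with it. In a rigid family every member is isolated, but Section 1 showed that isolation alone is not enough. The following observation repairs this.

**Lemma 3 (coordinatewise filters).** Let $k\ge2$, let $\mathcal P_1,\dots,\mathcal P_k$ be families of $p$-subsets of $[m]$, and let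
$$T=\{(P_1,\dots,P_k)\in\mathcal T:\ P_l\in\mathcal P_l\text{ for all }l\}.$$
Then the isolated elements of $T$ form a rigid family.

*Proof.* List the isolated elements as distinct $\tau_i=(P_{1,i},\dots,P_{k,i})$, $i\in[N]$. Suppose $\sigma=(P_{1,i_1},\dots,P_{k,i_k})\in\mathcal T$. Each $P_{l,i_l}$ lies in $\mathcal P_l$, because $\tau_{i_l}\in T$. So $\sigma\in T$. Now $\sigma$ shares its $l$-th coordinate with the isolated element $\tau_{i_l}$, so $\sigma=\tau_{i_l}$. This holds for every $l$, so $\tau_{i_1}=\dots=\tau_{i_k}$ and $i_1=\dots=i_k$. $\square$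

The filter forces the "fourth partition" $\sigma$ to belong to $T$, where isolation can see it. A conflict among four partitions has become a conflict between two.

The natural first choice is to put each $p$-set into each $\mathcal P_l$ independently with probability $\rho$. For $\tau\in\mathcal T$ we have $\Pr[\tau\in T]=\rho^3$. Distinct $\tau,\tau'\in\mathcal T$ that share a coordinate share exactly one, since two coordinates determine the third; so $\Pr[\tau,\tau'\in T]=\rho^5$. Each $\tau$ has $3(D-1)$ such $\tau'$. Hence the expected number of isolated elements is at least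
$$|\mathcal T|\,\rho^3\bigl(1-3(D-1)\rho^2\bigr).$$
With $\rho=(6D)^{-1/2}$ this is at least $\frac12|\mathcal T|(6D)^{-3/2}$, a constant times $\binom{3p}pD^{-1/2}$. Since $D\le 4^p$, and since $\binom{3p}p=(27/4)^{p}$ up to a factor polynomial in $p$ (Step 5 of Section 7 together with $\binom ms\le e^{mh(s/m)}$), the growth per unit of $p$ is at least $\log\frac{27}4-\log 2=\log\frac{27}8$ up to lower order terms, and we obtain only
$$bc(H(3,2,n))\le\Big(\frac3{\log(27/8)}+o(1)\Big)\log n,\qquad \frac3{\log(27/8)}\approx2.47 .$$

The exact place where this stops is the bracket. Once $\rho^2>1/(3(D-1))$ it is negative and the first moment argument says nothing. So $\rho$ is stuck near $D^{-1/2}$, and the three independent memberships cost $\rho^3\approx D^{-3/2}$, where we can only afford $D^{-1}$. We need *dependent* filters such that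

- $\Pr[\tau\in T]$ is about $1/D$, up to subexponential factors, and
- given $\tau\in T$, each $\tau'$ sharing a coordinate lies in $T$ with probability at most about $1/(6D)$.

So two memberships should nearly imply the third. This is what a hash function that is linear in the pieces provides, because for a partition the three hash values satisfy a linear relation. The construction is of Coppersmith–Winograd type, as for "uniquely solvable puzzles" in fast matrix multiplication.

The plan for $k=3$: choose hash values $a(P),b(Q),c(R)\in\mathbb Z_M$ such that $a(P)+b(Q)=2c(R)$ for every partition, and let the filter require $a(P),b(Q),c(R)\in B$. If $B$ contains no solution of $b_1+b_2=2b$ other than $b_1=b_2=b$, the filter forces $a(P)=b(Q)=c(R)$. Membership in $T$ is then one equation ($a(P)=b(Q)$, probability $1/M$) plus $a(P)\in B$ (probability $|B|/M$). With $B=\{0\}$ the cost would be $1/M^2$, which is too much; with $B=\mathbb Z_M$ there would be no filter at all. We need $B$ nearly as large as $\mathbb Z_M$ in exponential terms.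

## 6. Large sets with only trivial solutions of $b_1+\dots+b_q=qb$

**Lemma 4.** Let $q\ge2$. There is $c_q$ such that for every prime $M>q$ there is a nonempty $B\subseteq\mathbb Z_M$ with $|B|\ge Me^{-c_q\sqrt{\log M}}$ such that $b_1+\dots+b_q=qb$ in $\mathbb Z_M$ with $b_1,\dots,b_q,b\in B$ implies $b_1=\dots=b_q=b$.

Small example with $q=2$: the set $B=\{0,1,3\}\subseteq\mathbb Z_7$ works. The sums of two different elements are $1,3,4$, the doubles are $0,2,6$, and these are disjoint; equal summands $b_1=b_2$ with $2b_1=2b$ give $b_1=b$, since $2$ is invertible mod $7$.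

*Proof.* The idea is to put points on a sphere, where an average of points is on the sphere only in the trivial case, and to write the points as integers in a base so large that addition has no carries.

**Step 1: parameters.** For $M$ below any fixed bound, $B=\{0\}$ works once $c_q$ is large enough. So we may assume $M$ is large in terms of $q$. Let $r=\lceil\sqrt{\log M}\rceil$ and $d=\lfloor(M/q)^{1/r}/q\rfloor$. Since $\frac1r\log(M/q)\to\infty$ as $M\to\infty$, we have $(M/q)^{1/r}\ge q$ for large $M$. So $d\ge1$, and since $\lfloor y\rfloor\ge y/2$ for $y\ge1$, also $d\ge(M/q)^{1/r}/(2q)$.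

**Step 2: a popular sphere.** For $x\in\{0,\dots,d-1\}^r$, the integer $|x|^2$ lies in $\{0,\dots,r(d-1)^2\}$. It takes at most $r(d-1)^2+1\le rd^2$ values; the inequality says $1\le r(2d-1)$. So some sphere $|x|^2=\text{const}$ contains a set $Y$ of at least $d^r/(rd^2)$ of these points.

**Step 3: encode in base $qd$.** Let $\varphi(x)=\sum_{i=1}^rx_i(qd)^{i-1}$. The digits are less than $qd$, so $\varphi$ is injective on $Y$ with values in $[0,(qd)^r)$. By the choice of $d$, $(qd)^r\le M/q$. Let $B=\varphi(Y)$, read modulo $M$; then $|B|=|Y|$. Sums of $q$ elements of $B$, and $q$ times an element of $B$, are integers in $[0,M)$. So a congruence $b_1+\dots+b_q\equiv qb$ modulo $M$ is an equality of integers.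

**Step 4: only trivial solutions.** Suppose $\sum_{j=1}^q\varphi(x_j)=q\varphi(y)$ with $x_j,y\in Y$. On both sides the coefficients of the powers of $qd$ are at most $q(d-1)<qd$, so they are the base-$qd$ digits and must agree: $\sum_jx_j=qy$ as vectors. All these vectors have the same norm, $\varrho$ say, so
$$\sum_{j=1}^q|x_j-y|^2=\sum_j|x_j|^2-2\,y\cdot\sum_jx_j+q|y|^2=q\varrho^2-2q\varrho^2+q\varrho^2=0 .$$
Hence $x_1=\dots=x_q=y$. (This is strict convexity of the Euclidean ball, written out.)

**Step 5: the size of $B$.** We have $d^r\ge(M/q)(2q)^{-r}$ and $d^2\le M^{2/r}\le e^{2\sqrt{\log M}}$. So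
$$|B|\ge\frac{d^r}{rd^2}\ge\frac{M}{q\,r\,(2q)^{r}}\,e^{-2\sqrt{\log M}} .$$
Since $r\le\sqrt{\log M}+1$, the right side is at least $Me^{-c_q\sqrt{\log M}}$ for a suitable $c_q$. $\square$

## 7. The hashing construction for $k=3$

Let $p\ge1$, $m=3p$, $D=\binom{2p}p$, and write partitions as $(P,Q,R)$. Bertrand's postulate gives a prime $M$ with $6D<M<12D$. It is odd and larger than $3$. Let $B\subseteq\mathbb Z_M$ be the set of Lemma 4 for $q=2$.

**Step 1: define the filter.** The aim is hash values tied by a linear relation on every partition. Choose $w_1,\dots,w_m,u,v\in\mathbb Z_M$ independently and uniformly. Write $w(X)=\sum_{x\in X}w_x$, and for $p$-sets let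
$$a(P)=u+w(P),\qquad b(Q)=v+w(Q),\qquad c(R)=\tfrac12\bigl(u+v+w([m]\setminus R)\bigr).$$
If $(P,Q,R)\in\mathcal T$, then $P\cup Q=[m]\setminus R$ is a disjoint union, so
$$a(P)+b(Q)=2c(R).\tag{7}$$
Let $T=\{(P,Q,R)\in\mathcal T:a(P),b(Q),c(R)\in B\}$. This is a coordinatewise filter in the sense of Lemma 3. By (7) and the property of $B$, membership in $T$ forces $a(P)=b(Q)=c(R)$. Conversely, if $a(P)=b(Q)\in B$, then (7) gives $c(R)=a(P)\in B$. So
$$(P,Q,R)\in T\iff a(P)=b(Q)\in B .\tag{8}$$

A toy instance ($p=1$, ignoring the size condition on $M$): $M=7$, $B=\{0,1,3\}$, $w=(0,1,3)$, $u=0$, $v=6$. Then $a(1),a(2),a(3)=0,1,3$ and $b(1),b(2),b(3)=6,0,2$. As $\frac12=4$ in $\mathbb Z_7$, also $c(1),c(2),c(3)=5,1,0$. All of $a(1),a(2),a(3)$ pass the filter, only $Q=2$ passes, and $R\in\{2,3\}$ pass. So $T=\{(1,2,3)\}$, with common value $0$. The permutation $(3,2,1)$ has $a(3)=3$ and $b(2)=0$ in $B$ but fails at $c(1)=5$.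

**Step 2: the probability that $\tau\in T$.** This gives $\mathbb E|T|$. Condition on $w$. Because $u,v$ are independent and uniform, $(a(P),b(Q))$ is uniform on $\mathbb Z_M^2$. Exactly $|B|$ of its $M^2$ values satisfy (8). So $\Pr[\tau\in T\mid w]=|B|/M^2$ for every $w$, and $\Pr[\tau\in T]=|B|/M^2$.

**Step 3: the probability that two conflicting partitions are both in $T$.** This bounds the loss from non-isolated elements. Let $\tau=(P,Q,R)\ne\tau'=(P',Q',R')$ in $\mathcal T$ share a coordinate; they share exactly one. Suppose both are in $T$. Then $a(P)=b(Q)=c(R)$ and $a(P')=b(Q')=c(R')$, and the shared coordinate has the same hash value on both sides, so all six values are equal.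

If $Q\ne Q'$, then $b(Q)=b(Q')$ gives $w(Q')-w(Q)=0$. If $Q=Q'$, then $P\ne P'$, and $a(P)=a(P')$ gives $w(P')-w(P)=0$. In either case we obtain a linear equation in $w$ whose coefficients are $0,\pm1$ and not all zero; it holds with probability $1/M$. It depends on $w$ only, and given $w$ the event $\tau\in T$ has probability $|B|/M^2$ by Step 2. Hence
$$\Pr[\tau,\tau'\in T]\le\frac{|B|}{M^2}\cdot\frac1M .$$
For each $\tau$ there are exactly $3(D-1)$ such $\tau'$: for each of the three coordinates to be kept, the complementary $2p$ points can be split in $D$ ways, one of which gives $\tau$.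

**Step 4: many isolated elements.** This produces the rigid family. Let $S$ be the set of isolated elements of $T$. A given $\tau$ lies in $S$ unless $\tau\notin T$ or some conflicting $\tau'$ is in $T$ with it, so
$$\mathbb E|S|\ge|\mathcal T|\frac{|B|}{M^2}\Big(1-\frac{3(D-1)}M\Big)\ge\frac12\binom{3p}pD\,\frac{|B|}{M^2}\ge\frac1{24}\binom{3p}p\frac{|B|}M ,\tag{9}$$
using $M>6D$ for the bracket and $D/M>\frac1{12}$ at the end. Fix $w,u,v$ for which $N:=|S|$ is at least the right side of (9). By Lemma 3, $S$ is a rigid family of size $N$, and by Proposition 1 its complements satisfy (1).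

**Step 5: the size of $N$.** This step turns (9) into an exponent. In the expansion of $(\frac13+\frac23)^{3p}$, the ratio of term $j+1$ to term $j$ is $\frac{3p-j}{2(j+1)}$, which is at least $1$ iff $j\le p-1$. So the $p$-th term is the largest of the $3p+1$ terms, and
$$\binom{3p}p\Big(\frac13\Big)^p\Big(\frac23\Big)^{2p}\ge\frac1{3p+1},\qquad\text{that is,}\qquad\binom{3p}p\ge\frac{e^{3p\,h(1/3)}}{3p+1}.$$
Also $M<12D\le12\cdot4^p$, so $\log M=O(p)$ and Lemma 4 gives $|B|/M\ge e^{-O(\sqrt p)}$. Altogether there is an absolute constant $c$ with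
$$\log N\ge3p\,h(1/3)-c\sqrt p\qquad(p\ge1).\tag{10}$$

**Step 6: pass from the sizes $3p$ to all $n$.** We state this for general $k$, since it will be used again.

**Lemma 5.** Let $k\ge2$ and $c>0$, and suppose that for every $p\ge1$ there is a system on $[kp]$ satisfying (1) with index set $[N]$ and $\log N\ge f(p):=kp\,h(1/k)-c\sqrt p$. Then there is $C$, depending on $k$ and $c$, with $bc(H(k,2,n))\le\log n/h(1/k)+C\sqrt{\log n}$ for all $n\ge2$.

*Proof.* Write $\eta=h(1/k)>0$. As $f(p)\to\infty$, there is a least $p\ge1$ with $f(p)\ge\log n$. Then $n\le N$, and Proposition 2 gives $bc(H(k,2,n))\le kp$. If $p=1$, the claim holds as soon as $C\sqrt{\log2}\ge k$. If $p\ge2$, then $f(p-1)<\log n$, which gives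
$$kp\,\eta\le\log n+c\sqrt p+k\eta .\tag{11}$$
Here $c\sqrt p\le\frac12kp\,\eta+\frac{c^2}{2k\eta}$ by AM–GM, so $\frac12kp\,\eta\le\log n+\frac{c^2}{2k\eta}+k\eta$. Since $\log n\ge\log2$, it follows that $p\le C'\log n$ with $C'$ depending on $k$ and $c$. Put this into the term $c\sqrt p$ of (11) and divide by $\eta$; using $\log n\ge\log 2$ once more to absorb the constant, $kp\le\log n/\eta+C\sqrt{\log n}$. $\square$

By (10) and Lemma 5 with $k=3$, the upper bound in Theorem 1 holds. The lower bound is Section 4 with $k=3$. Dividing by $\log n$ gives the limit $1/h(1/3)=3/\log(27/4)$. This proves Theorem 1. $\blacksquare$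

## 8. Ranks of hash differences: the construction for general $k$

The lower bound and the bounds on $\beta_{k,2}(m)$ in Theorem 2 were proved in Section 4. It remains to prove the upper bound on $bc$.

**The case $k=2$.** The rigid family of Section 3 has $N=\binom{2p}p\ge4^p/(2p+1)$, since $\binom{2p}{p}$ is the largest of the $2p+1$ binomial coefficients that sum to $4^p$. As $4^p=e^{2p\,h(1/2)}$, we get $\log N\ge2p\,h(1/2)-c\sqrt p$ for a suitable $c$. Proposition 1 and Lemma 5 finish this case.

**What changes for $k\ge3$.** When $k=3$, two conflicting partitions share exactly one coordinate, and one extra linear equation, of probability $1/M$, was enough. For larger $k$ conflicting partitions can differ in many ways, and one extra equation is too weak. Take $k=4$: a given $\tau$ shares its first coordinate with $(3p)!/(p!)^3-1$ other partitions, which is $27^p$ up to polynomial factors. With only a factor $1/M$ per pair we would need $M$ of order $27^p$. But membership in $T$ will cost $|B|/M^3\le 1/M^2$, and $|\mathcal T|\le4^{4p}=256^p$, so $|\mathcal T|/M^2$ would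 be of order at most $(256/729)^p$ up to polynomial factors, which is useless. So we must count *all* the independent equations that a conflicting pair imposes, and compare their number with the number of pairs that impose so few.

Let $k\ge3$, $m=kp$. For $a\ge1$ let
$$D(a)=\frac{(ap)!}{(p!)^a}\le a^{ap},\qquad D(1)=1.$$
This is the number of ordered partitions of an $ap$-set into $a$ sets of size $p$; the bound holds because such a partition is a function to $[a]$. Put
$$A=2k^k,\qquad X=A\,(k-1)^{(k-1)p/(k-2)} .$$
By Bertrand's postulate, applied to $\lceil X\rceil$, there is a prime $M$ with $X\le M\le2X+2\le4X$. In particular $M>k$. Let $B\subseteq\mathbb Z_M$ be the set of Lemma 4 with $q=k-1\ge2$.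

**Step 1: the filter.** As before we want hash values with a linear relation on partitions. Choose $w_1,\dots,w_m,u_1,\dots,u_{k-1}\in\mathbb Z_M$ independently and uniformly, and let
$$g_l(P)=u_l+w(P)\quad(l<k),\qquad g_k(P)=(k-1)^{-1}\Big(\sum_{l<k}u_l+w([m]\setminus P)\Big).$$
Here $k-1$ is invertible because $M>k$ is prime. For $\tau=(P_1,\dots,P_k)\in\mathcal T$ the sets $P_1,\dots,P_{k-1}$ partition $[m]\setminus P_k$, so
$$\sum_{l<k}g_l(P_l)=(k-1)\,g_k(P_k).\tag{12}$$
Let $T=\{\tau\in\mathcal T:g_l(P_l)\in B\text{ for all }l\le k\}$, a coordinatewise filter. By (12) and Lemma 4, all $g_l(P_l)$ are equal when $\tau\in T$. Conversely, if $g_1(P_1)=\dots=g_{k-1}(P_{k-1})\in B$, then by (12) $g_k(P_k)$ is the same element of $B$. So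
$$\tau\in T\iff g_1(P_1)=\dots=g_{k-1}(P_{k-1})\in B .$$
Given $w$, the vector $(g_l(P_l))_{l<k}$ is uniform on $\mathbb Z_M^{k-1}$, because of the $u_l$. Hence
$$\Pr[\tau\in T\mid w]=\frac{|B|}{M^{k-1}}\quad\text{for every }w,\qquad\Pr[\tau\in T]=\frac{|B|}{M^{k-1}}.\tag{13}$$

**Step 2: the equations imposed by a conflicting pair.** This step finds the exact number of independent conditions on $w$. Let $\tau\ne\tau'$ in $\mathcal T$ share a coordinate, and suppose both are in $T$. Each of them has one common hash value, and the shared coordinate shows that the two common values agree. So $g_l(P_l')=g_l(P_l)$ for all $l\le k$, and therefore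
$$w(P'_l)=w(P_l)\quad\text{for all }l\le k.\tag{14}$$
For $l<k$ this is immediate. For $l=k$ we get $w([m]\setminus P_k')=w([m]\setminus P_k)$, which is the same thing.

The coefficient vectors of (14) are $v_l=1_{P'_l}-1_{P_l}\in\mathbb Z_M^m$. Let $G$ be the graph on $[k]$ in which $l\ne l'$ are joined whenever $P_l\cap P'_{l'}\ne\emptyset$ or $P_{l'}\cap P'_l\ne\emptyset$. Let $K_1,\dots,K_c$ be its components. Every $x\in[m]$ lies in exactly one $P_l$ and exactly one $P'_{l'}$, and there the vector $\sum_j\lambda_jv_j$ has entry $\lambda_{l'}-\lambda_l$. So $\sum_j\lambda_jv_j=0$ iff $\lambda_l=\lambda_{l'}$ whenever $P_l\cap P'_{l'}\ne\emptyset$, that is, iff $(\lambda_j)$ is constant on the components of $G$. The space of linear relations among $v_1,\dots,v_k$ has dimension $c$, so their rank over $\mathbb Z_M$ is $k-c$, and (14) holds with probability $M^{-(k-c)}$. Since (14) depends on $w$ only, (13) gives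
$$\Pr[\tau,\tau'\in T]\le\frac{|B|}{M^{k-1}}\,M^{-(k-c)} .\tag{15}$$

Example with $k=4$, $p=1$: for $\tau=(1,2,3,4)$ and $\tau'=(1,3,2,4)$ the components are $\{1\},\{2,3\},\{4\}$, so $k-c=1$. Indeed $v_1=v_4=0$ and $v_2=-v_3\ne0$.

**Step 3: count the $\tau'$ with a given component partition.** Few equations should mean few partitions $\tau'$. Fix $\tau$ and a set partition $\{K_1,\dots,K_c\}$ of $[k]$, and consider the conflicting $\tau'$ whose graph $G$ has these components. If $l\in K_r$, every point of $P'_l$ lies in some $P_{l''}$ with $l''=l$ or $l''$ adjacent to $l$, so $l''\in K_r$. Thus $\bigcup_{l\in K_r}P'_l\subseteq\bigcup_{l\in K_r}P_l$. Both sides have $|K_r|p$ points, so they are equal. Hence $(P'_l)_{l\in K_r}$ is an ordered partition of a fixed set of size $|K_r|p$, and there are at most $\prod_rD(|K_r|)$ such $\tau'$.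

Two restrictions on the component sizes follow from the conflict.

- If $P_l=P'_l$, then for $l'\ne l$ both $P_l\cap P'_{l'}=P'_l\cap P'_{l'}$ and $P_{l'}\cap P'_l=P_{l'}\cap P_l$ are empty, so $\{l\}$ is a component. Since $\tau,\tau'$ share a coordinate, all $|K_r|\le k-1$.
- Since $\tau\ne\tau'$, some $P'_l\ne P_l$. These sets have the same size, so $P'_l$ meets some $P_{l'}$ with $l'\ne l$. Hence not all components are singletons, and $k-c\ge1$.

**Step 4: each component is paid for by its equations.** The claim is
$$D(a)\le(M/A)^{a-1}\qquad(1\le a\le k-1).\tag{16}$$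
For $a=1$ both sides are $1$. For $2\le a\le k-1$ we use that $a\mapsto\frac{a\log a}{a-1}$ is increasing for $a>1$: its derivative is $\frac{a-1-\log a}{(a-1)^2}>0$. So $a\log a\le(a-1)\frac{(k-1)\log(k-1)}{k-2}$, and
$$D(a)\le a^{ap}\le(k-1)^{\frac{(k-1)p}{k-2}(a-1)}=(X/A)^{a-1}\le(M/A)^{a-1} .$$
So the largest possible component, $a=k-1$, dictates the choice of $X$. Since $\sum_r(|K_r|-1)=k-c$, (16) gives
$$\prod_rD(|K_r|)\cdot M^{-(k-c)}=\prod_rD(|K_r|)M^{-(|K_r|-1)}\le A^{-(k-c)}\le A^{-1} .\tag{17}$$

**Step 5: many isolated elements.** We add up the conflicts. There are at most $k^k$ set partitions of $[k]$: send each element to the least element of its block. So (15), the count in Step 3, and (17) give, for each $\tau$,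
$$\sum_{\tau'}\Pr[\tau,\tau'\in T]\le\frac{|B|}{M^{k-1}}\cdot\frac{k^k}A=\frac12\cdot\frac{|B|}{M^{k-1}} ,$$
where $\tau'$ runs over the elements of $\mathcal T$ other than $\tau$ that share a coordinate with $\tau$. Let $S$ be the set of isolated elements of $T$. With (13),
$$\mathbb E|S|\ge\frac12\,|\mathcal T|\,\frac{|B|}{M^{k-1}} .$$
Fix a choice of $w$ and the $u_l$ for which $N:=|S|$ is at least this. By Lemma 3, $S$ is rigid, and by Proposition 1 its complements satisfy (1).

**Step 6: the size of $N$.** We check that the exponent is the one from Section 4. The number $|\mathcal T|=(kp)!/(p!)^k$ is the largest multinomial coefficient $\frac{(kp)!}{a_1!\cdots a_k!}$ with $\sum_ja_j=kp$: if $a_i\ge a_j+2$, replacing $(a_i,a_j)$ by $(a_i-1,a_j+1)$ multiplies it by $\frac{a_i}{a_j+1}>1$. There are at most $(kp+1)^k$ of these coefficients and they sum to $k^{kp}$, so $|\mathcal T|\ge k^{kp}/(kp+1)^k$. Next,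
$$M^{k-1}=M\cdot M^{k-2}\le M\,(4X)^{k-2}=M\,(4A)^{k-2}(k-1)^{(k-1)p} ,$$
and $\log M=O_k(p)$, so Lemma 4 gives $|B|/M\ge e^{-O_k(\sqrt p)}$. Therefore
$$N\ge\frac12\cdot\frac{k^{kp}}{(kp+1)^k}\cdot\frac1{(4A)^{k-2}(k-1)^{(k-1)p}}\cdot\frac{|B|}M ,$$
$$\log N\ge p\log\frac{k^k}{(k-1)^{k-1}}-O_k(\sqrt p)=kp\,h(1/k)-O_k(\sqrt p)$$
by (3). Lemma 5 gives $bc(H(k,2,n))\le\log n/h(1/k)+C_k\sqrt{\log n}$ for all $n\ge2$. Together with Section 4 this proves Theorem 2. $\blacksquare$

## 9. Comparison with the bound $k/\log(ke)$

By (3), $k\,h(1/k)=\log k+(k-1)\log\bigl(1+\frac1{k-1}\bigr)$. Since $y-\frac{y^2}2\le\log(1+y)<y$ for $y>0$, taking $y=\frac1{k-1}$ gives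
$$\log(ke)-\frac1{2(k-1)}\le k\,h(1/k)<\log(ke).$$
So for every $k\ge2$ the limit $\frac{k}{k\,h(1/k)}$ strictly exceeds the lower bound $k/\log(ke)$ in (2), and it is asymptotic to that bound as $k\to\infty$. For $k=2$ the limit is $1/\log2$, and for $k=3$ it is $3/\log(27/4)$.
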